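# Why monadic second-order logic cannot choose a node in every scattered tree

## 1. Labelings of the binary tree that agree with every branch

Let $A$ be a finite non-empty set, and write $\Sigma_A=\{0,1\}\times A$. Suppose we are given a binary operation $a:A\times A\to A$ and a map $\pi:\Sigma_A^\omega\to A$ that assigns a value to every infinite word of letters $(d,k)$.

Now label the full binary tree: let $\tau:\{0,1\}^*\to A$. For a path $d_1d_2\cdots\in\{0,1\}^\omega$ write
$$y_n=\tau(d_1\cdots d_n)\ (n\ge 0),\qquad c_n=\bigl(d_n,\ \tau(d_1\cdots d_{n-1}(1-d_n))\bigr)\ (n\ge1).$$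
So $y_n$ is the label seen at time $n$, and the letter $c_n$ records the direction taken at step $n$ together with the label of the sibling that was passed by.

**Definition.** The labeling $\tau$ is *consistent* if

* (C1) $\tau(u)=a(\tau(u0),\tau(u1))$ for every $u\in\{0,1\}^*$;
* (C2) $\pi(c_{n+1}c_{n+2}\cdots)=y_n$ for every path $d_1d_2\cdots$ and every $n\ge0$.

Condition (C1) is local. Condition (C2) says that each branch, using only the siblings along it and the rule $\pi$, computes the labels that it carries.

**Running example.** Let $A=\{0,1\}$ and $a(p,q)=p$. For $w=(d_1,k_1)(d_2,k_2)\cdots$ let $\pi(w)=k_i$ for the first $i$ with $d_i=1$, if there is one. If all $d_i$ are $0$, let $\pi(w)=1$ if infinitely many $k_i$ are $0$, and $\pi(w)=0$ otherwise.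

A constant labeling with value $c$ is not consistent: along $0^\omega$ all letters are $(0,c)$, and $\pi((0,c)^\omega)=1-c$. But $\tau(u)=$ (number of $1$s in $u$) mod $2$ is consistent. Indeed (C1) holds because $\tau(u)=\tau(u0)$. For (C2), take a path and an $n$. If $d_N$ is the first $1$ after time $n$, then $\pi(c_{n+1}c_{n+2}\cdots)=\tau(d_1\cdots d_{N-1}0)=\tau(d_1\cdots d_{N-1})=y_n$, since only zeros occur at steps $n+1,\dots,N-1$. If there are only zeros after time $n$, all letters are $(0,1-y_n)$, and $\pi$ of this word is $1$ iff $1-y_n=0$, so it equals $y_n$.

What are consistent labelings for? In this talk the elements of $A$ will be classes of *thin* trees (trees with few branches) that a fixed formula cannot tell apart; $a(p,q)$ will be the class of the tree obtained by putting trees of classes $p$ and $q$ below a new root; and $\pi(w)$ will be the class of the tree obtained by hanging trees off an infinite spine, as prescribed by $w$. The full binary tree is as far from thin as possible. A consistent labeling lets it pass for a thin tree, locally and along every branch. If the formula claims to pick one node in every thin tree, we use its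 picks to walk down the labeled tree without end. The branch we walk is then the spine of a genuine thin tree, and in that tree the formula's pick would have to lie below every node of the spine. No node does.

## 2. Scattered trees, rank, and the statements

A *(binary) tree* is a non-empty prefix-closed set $T\subseteq\{0,1\}^*$, viewed as the structure $(T,s_0,s_1)$, where $s_i(u,v)$ holds iff $v=ui$. Monadic second-order logic (MSO) has first-order variables over nodes and set variables over sets of nodes. An *infinite branch* of $T$ is a $b\in\{0,1\}^\omega$ all of whose finite prefixes lie in $T$. A tree is *scattered* (thin) if it has at most countably many infinite branches.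

**Definition.** An MSO formula $\varphi(x,X)$ *defines a choice* over a class $\mathcal C$ of trees if for every $T\in\mathcal C$ and every non-empty $X\subseteq T$ there is exactly one $x\in X$ with $T\models\varphi(x,X)$.

Over $\omega$-words a choice exists: take the least element of $X$. Over all infinite trees, and in particular over the full binary tree, there is none (Gurevich–Shelah 1983; Carayol–Löding 2007). Scattered trees lie in between. The conjecture, stated in "Descriptive set theoretic methods in automata theory", is that there is no MSO-definable choice over scattered trees. We prove it, in a stronger form that uses a Cantor–Bendixson type rank.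

**Definition.** For a prefix-closed $S\subseteq\{0,1\}^*$ (possibly empty) let $[S]$ be its set of infinite branches, and let
$$D(S)=\{u\in S:\text{ at least two infinite branches of }S\text{ pass through }u\}.$$
This is again prefix-closed. A tree $T$ has *rank $\le n$* if $[D^n(T)]=\emptyset$, and *finite rank* if this holds for some $n$.

For a node $v$ put $S_v=\{u:vu\in S\}$. Branches of $S$ through $vu$ correspond to branches of $S_v$ through $u$, so $D(S)\cap v\{0,1\}^*=v\,D(S_v)$, and by induction
$$D^n(S)\cap v\{0,1\}^*=v\,D^n(S_v).\tag{1}$$

**Example (combs).** Let $Q_0=\{\varepsilon\}$, and let $Q_{j+1}$ consist of the spine $\{0^n:n\ge0\}$ with a copy of $Q_j$ rooted at each $0^n1$. We claim that for $j\ge1$, $[D^{j-1}(Q_j)]=\{0^\omega\}$ and $D^j(Q_j)=\emptyset$; thus $Q_j$ has rank $\le j$ but not $\le j-1$. For $j=1$ the only branch is $0^\omega$, so $D(Q_1)=\emptyset$. Assume the claim for $j$. By (1), $D^{j-1}(Q_{j+1})$ contains the branch $0^n1\,0^\omega$ for every $n$. So each $0^n$ has infinitely many branches of $D^{j-1}(Q_{j+1})$ through it, and $0^\omega\in[D^j(Q_{j+1})]$. Off the spine, $D^j(Q_{j+1})$ consists of copies of $D^j(Q_j)=\emptyset$.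 So $0^\omega$ is its only branch and $D^{j+1}(Q_{j+1})=\emptyset$.

*Finite rank implies scattered.* If $[D^n(T)]=\emptyset$, then $[T]=\bigcup_{i<n}\bigl([D^i(T)]\setminus[D^{i+1}(T)]\bigr)$. A branch $\beta\in[D^i(T)]\setminus[D^{i+1}(T)]$ has a prefix $u\notin D^{i+1}(T)$, and $\beta$ is the only branch of $D^i(T)$ through $u$. Sending $\beta$ to such a $u$ is injective, so each of the $n$ sets is countable.

A tree is *regular* if it has finitely many distinct subtrees $T_v$, $v\in T$. Each comb $Q_j$ is regular: its subtrees are $Q_0,\dots,Q_j$. Let $\mathcal B$ be the class of regular trees of finite rank in which every node has $0$ or $2$ children. Every $T\in\mathcal B$ has a leaf: a leafless tree with $0$ or $2$ children at each node is $\{0,1\}^*$, and $D(\{0,1\}^*)=\{0,1\}^*$, so that tree does not have finite rank.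

**Theorem 1.** For every MSO formula $\varphi(x,X)$ there is $T\in\mathcal B$ such that, for $X$ = the (non-empty) set of leaves of $T$, it is *not* true that exactly one $x\in X$ satisfies $\varphi(x,X)$. Since all trees in $\mathcal B$ are scattered, there is no MSO-definable choice over scattered trees.

**Theorem 2.** For every $n$ there is an MSO formula defining a choice over all trees of rank $\le n$.

**Corollary 3.** No MSO formula $\psi(x,X)$ defines, for each scattered $T$ and non-empty $X\subseteq T$, a finite non-empty subset of $X$. No MSO formula $\psi(x,y)$ defines a well-order of the nodes of every scattered tree.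

*Proof of Corollary 3 from Theorem 1.* The lexicographic order on nodes, with proper prefixes first, is a total MSO-definable order: $u$ precedes $v$ iff $u$ is a proper prefix of $v$, or some $w$ has $w0$ a prefix of $u$ and $w1$ a prefix of $v$. The lexicographically least element of the finite set given by $\psi(x,X)$ would be a definable choice. In the second case the least element of $X$ in the well-order would be one. $\square$

## 3. Bounded rank: a choice by hand

We start with the positive result. It covers the simplest cases, and it shows that the counterexamples in Theorem 1 must have unbounded rank.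

If $X$ is finite, take its lexicographically least element. If $X$ is infinite this can fail: in the comb $Q_1$ the leaves $1,01,001,\dots$ form a lexicographically strictly decreasing sequence, since $0^{n+1}1$ and $0^n1$ first differ at position $n+1$, where they have $0$ and $1$. But in $Q_1$ we can use its unique branch $0^\omega$ as a ruler: choose the leaf that leaves the branch first. The proof of Theorem 2 repeats this.

The following are MSO-definable in $T$: the prefix order ($v$ lies in every set containing $u$ and closed under children); the prefix closure $\mathrm{pref}(X)$; "$\beta$ is an infinite branch of $S$", with $\beta$ identified with its set of nodes (a subset of $S$ containing the root, containing the parent of each of its non-root elements, and in which each element has exactly one child in the set); hence $D$; the lexicographic order; and the lexicographically least infinite branch of $S$, i.e. the $\beta\in[S]$ such that for every other $\gamma\in[S]$, with last common node $w$, we have $w0\in\beta$. This branch exists when $[S]\neq\emptyset$: from each node go to the $0$-child if an infinite branch of $S$ passes through it, and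 otherwise to the $1$-child.

*Proof of Theorem 2.* We construct by induction on $k$ a formula $\psi_k(x,X)$ that selects exactly one element of every non-empty $X$ with $[D^k(\mathrm{pref}(X))]=\emptyset$. This suffices: $S\subseteq T$ implies $D(S)\subseteq D(T)$, so on trees of rank $\le n$ the formula $\psi_n$ handles all non-empty $X$.

**Base, $k=0$.** If $\mathrm{pref}(X)$ has no infinite branch, it is finite by König's lemma. Select the lexicographically least element of $X$.

**Step, part 1: find a ruler.** Let $S=\mathrm{pref}(X)$ with $[D^{k+1}(S)]=\emptyset$. If $[D^k(S)]=\emptyset$, use $\psi_k$. Otherwise $F=D^{k+1}(S)$ is prefix-closed without infinite branches, so finite by König's lemma. Every branch in $[D^k(S)]$ has a first node outside $F$, and by the definition of $D$ it is the only branch of $D^k(S)$ through that node. Such a first node is the root or a child of a node of $F$, so there are finitely many possibilities. Hence $[D^k(S)]$ is finite and non-empty. Let $\beta$ be its lexicographically least element.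

**Step, part 2: choose on or off the ruler.** If $X\cap\beta\neq\emptyset$, select the shallowest element of $X\cap\beta$. Otherwise let $V$ be the set of $v\in S\setminus\beta$ whose parent lies on $\beta$. Every node of $\beta$ lies in $\mathrm{pref}(X)$, so it has an extension $x\in X$, and $x\notin\beta$. The first node on the way to $x$ that is off $\beta$ belongs to $V$ and is deeper than the given node. So $V$ is infinite. Each of the finitely many branches in $[D^k(S)]\setminus\{\beta\}$ passes through exactly one $v\in V$, and $\beta$ passes through none. So some $v\in V$ has no infinite branch of $D^k(S)$ through it. There is a unique shallowest such $v$, since each node of $\beta$ has at most one child off $\beta$.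

**Step, part 3: descend below $v$ and use $\psi_k$.** Put $X'=\{x\in X:x\text{ extends or equals }v\}$, which is non-empty as $v\in\mathrm{pref}(X)$. All infinite branches of $\mathrm{pref}(X')$ pass through $v$. Also $\mathrm{pref}(X')_v=S_v$: if $vu$ is a prefix of $x\in X$, then $x\in X'$. By (1), $D^k(\mathrm{pref}(X'))$ and $D^k(S)$ coincide on $v\{0,1\}^*$. An infinite branch of $D^k(\mathrm{pref}(X'))$ would pass through $v$ and be a branch of $D^k(S)$ through $v$, and there is none. So $[D^k(\mathrm{pref}(X'))]=\emptyset$, and we select the element given by $\psi_k(x,X')$.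

All steps are MSO-definable. $\square$

The formula $\psi_n$ grows with $n$. Theorem 1 says that no single formula serves all $n$.

## 4. Types and gluing

From now on fix $\varphi(x,X)$, and let $m$ be its quantifier rank, with element and set quantifiers counted together. Structures have binary relations $s_0,s_1$, a unary predicate $X$, and finitely many constants. Write $\mathfrak M\equiv_m\mathfrak M'$ if the two structures satisfy the same MSO sentences of quantifier rank $\le m$.

Two textbook facts: for each finite set of constants, $\equiv_m$ has finitely many classes; and $\mathfrak M\equiv_m\mathfrak M'$ iff Duplicator wins the $m$-round MSO Ehrenfeucht–Fraïssé game. In each round of this game Spoiler picks an element or a set in one structure, and Duplicator answers with an element, respectively a set, in the other. Duplicator wins if after $m$ rounds the correspondence between chosen elements and constants preserves, in both directions, equality, the relations, $X$, and membership in the chosen sets.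

**Lemma 4 (composition).** Let $\mathfrak M_i\equiv_m\mathfrak M_i'$ for $i\in I$ ($I$ possibly infinite). Form $\mathfrak M$ (resp. $\mathfrak M'$) from the disjoint union by adding $s_0$- and $s_1$-edges between constants of different components, with the same pattern on both sides, and keep some finite set of the constants. Then $\mathfrak M\equiv_m\mathfrak M'$.

*Proof.* Duplicator plays winning strategies in all components at once. A set move $Q$ is split into its traces on the components, and the answers are united. An element move is answered in its own component. Each component sees at most $m$ rounds, so all atomic relations inside components are preserved. Edges between different components exist only between constants, and a chosen element equals a constant of its component iff its answer equals the corresponding constant. So these edges are preserved too. $\square$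

View each $T\in\mathcal B$, and every tree $T(w)$ defined below, as a structure with $X$ = leaves and one constant, the root. Let $H$ be the finite set of $\equiv_m$-classes of trees in $\mathcal B$; it is non-empty because $\{\varepsilon\}\in\mathcal B$. Fix a representative $T^h\in\mathcal B$ for each $h\in H$, and write $T\in h$ if $T$ has class $h$.

**Definition (node operation).** $T\wedge T'=\{\varepsilon\}\cup0T\cup1T'$, and $a(p,q)$ is the class of $T^p\wedge T^q$.

If $T,T'\in\mathcal B$ then $T\wedge T'\in\mathcal B$: its subtrees are itself and those of $T,T'$, and if both have rank $\le n$ then by (1) $D^n(T\wedge T')$ has no infinite branch through $0$ or $1$, hence none at all. So $a(p,q)\in H$. By Lemma 4, with components a single root node, $T$ and $T'$, if $T\in p$ and $T'\in q$ then $T\wedge T'\in a(p,q)$.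

**Definition (letters).** $\Sigma=\{0,1\}\times H$. A letter $(d,k)$ means "continue in direction $d$, with $T^k$ hanging on the other side": put $(0,k)\cdot h=a(h,k)$ and $(1,k)\cdot h=a(k,h)$. Exchanging the two subtrees' roles gives
$$(d,k)\cdot h=(1-d,h)\cdot k.\tag{2}$$

**Definition (contexts and spine trees).** For $u=c_1\cdots c_n\in\Sigma^+$, $c_i=(d_i,k_i)$, let $P_u$ have node set
$$\{d_1\cdots d_i:0\le i<n\}\cup\bigcup_{i\le n}d_1\cdots d_{i-1}(1-d_i)T^{k_i},$$
with $X$ = the leaves of the trees $T^{k_i}$, and with constants $\varepsilon$ and $d_1\cdots d_{n-1}$ (the first and last spine node). For a tree $T$ let $u[T]=P_u\cup d_1\cdots d_nT$, and call $d_1\cdots d_nT$ the *hole part*. For the empty word let $u[T]=T$, all of it hole part. For an $\omega$-word $w$ let $T(w)$ be the corresponding infinite union: an infinite spine with off-trees $T^{k_1},T^{k_2},\dots$. For $u\in\Sigma^+$ let $[u]=(\equiv_m\text{-class of }P_u,\ d_n)$.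

For example, if $u=(0,k)(1,l)$, then $P_u=\{\varepsilon,0\}\cup1T^k\cup00T^l$, with constants $\varepsilon$ and $0$, and the hole is at $01$. The comb $Q_1$ is $T((0,k)^\omega)$ if $T^k=\{\varepsilon\}$.

Directly from the definitions, $u[v[T]]=(uv)[T]$ and $T(uw)=u[T(w)]$. Also $c[T]=T\wedge T^k$ for $c=(0,k)$ and $c[T]=T^k\wedge T$ for $c=(1,k)$; so $T\in\mathcal B$ implies $u[T]\in\mathcal B$.

**Lemma 5.**
1. $[u]=[u']$ and $[v]=[v']$ imply $[uv]=[u'v']$. So $\{[u]:u\in\Sigma^+\}$ is a finite semigroup with $[u][v]=[uv]$.
2. If $T\in h\in H$, then $u[T]$ has class $u\cdot h:=c_1\cdot(\cdots(c_n\cdot h))$, and for $u\in\Sigma^+$ this depends only on $[u]$ and $h$. This holds for $T\in\mathcal B$ and for trees $T(w)$ whose class is in $H$.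
3. If $[u_i]=[u_i']$ for all $i\ge1$, then $T(u_1u_2\cdots)\equiv_mT(u_1'u_2'\cdots)$.

*Proof.* $P_{uv}$ is the disjoint union of $P_u$ and a copy of $P_v$, with one added $s_{d_n}$-edge from the second constant of $P_u$ to the first constant of $P_v$; the direction $d_n$ is recorded in $[u]$. We keep the first constant of $P_u$ and the second of $P_v$. Likewise $u[T]$ is $P_u$ and a copy of $T$ with one $s_{d_n}$-edge to the root of $T$, and $T(u_1u_2\cdots)$ is the union of copies of the $P_{u_i}$ with such edges between consecutive ones. Apply Lemma 4 in each case. The formula for $u\cdot h$ follows by induction from the description of $c[T]$ and the node operation. $\square$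

**Lemma 6.** For every $w\in\Sigma^\omega$ the class $\pi(w)$ of $T(w)$ belongs to $H$. There is an ultimately periodic $w'$, built from factors of $w$, with $\pi(w')=\pi(w)$. If $w'$ is ultimately periodic, then $T(w')\in\mathcal B$. Moreover $\pi(uw)=u\cdot\pi(w)$.

*Proof.* **Making $w$ periodic.** Color a pair $i<j$ by the class of the factor of $w$ from position $i+1$ to $j$. By Ramsey's theorem there is an infinite set of positive positions on which all pairs have the same color. Cutting there gives $w=u_0u_1u_2\cdots$ with non-empty $u_i$ and $[u_i]=[u_1]$ for $i\ge1$. By Lemma 5(3), $T(w)\equiv_mT(u_0u_1^\omega)$; take $w'=u_0u_1^\omega$.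

**Membership in $\mathcal B$.** Let $w'$ be ultimately periodic. Every node of $T(w')$ has $0$ or $2$ children. Its subtrees at spine nodes are $T(w'')$ for the finitely many tails $w''$ of $w'$, and the others are subtrees of the regular trees $T^k$; so $T(w')$ is regular. Choose $n$ such that all $T^h$, $h\in H$, have rank $\le n$. An infinite branch of $D^n(T(w'))$ other than the spine would pass through the root of an off-tree $T^k$ and, by (1), give a branch of $D^n(T^k)$, which is impossible. So $[D^n(T(w'))]$ has at most one element, and $D^{n+1}(T(w'))=\emptyset$. Hence $T(w')\in\mathcal B$, and $\pi(w)=\pi(w')\in H$. The last claim is Lemma 5(2) applied to $T(uw)=u[T(w)]$. $\square$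

**Definition.** $B\subseteq H$ is *closed* if $a(B,B)\subseteq B$ and $\pi(w)\in B$ for all $w\in(\{0,1\}\times B)^\omega$.

The set $H$ itself is closed. On a non-empty closed set $A$ we have the data $a,\pi$ of Section 1. We can now state what has to be built.

**Proposition 7.** There are a non-empty closed $A\subseteq H$ and a consistent labeling $\tau:\{0,1\}^*\to A$ that is computed by a finite deterministic automaton: $\tau(u)$ is a function of the state reached after reading $u$.

## 5. Walking down a consistent labeling

Here we deduce Theorem 1 from Proposition 7. Suppose, for a contradiction, that for every $T\in\mathcal B$ exactly one leaf $\chi(T)$ of $T$ satisfies $\varphi(x,X)$ with $X$ = leaves.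

**Lemma 8.** Let $u,u'\in\Sigma^*$ and $T,T'\in\mathcal B$.
1. If $T\equiv_mT'$, then $\chi(u[T])$ lies in the hole part iff $\chi(u[T'])$ does.
2. Let $[u]=[u']$, or $u,u'$ both empty, and let $p,q\in H$. Then $\chi(u[T^p\wedge T^q])$ lies in the copy of $T^p$ (resp. $T^q$) iff $\chi(u'[T^p\wedge T^q])$ does.

*Proof.* (1) For empty $u$ this is trivial. Let $u$ be non-empty and suppose $x=\chi(u[T])\in P_u$. Name $x$ by a constant in the component $P_u$. By Lemma 4, $(u[T],x)\equiv_m(u[T'],x)$, so the leaf $x$ satisfies $\varphi$ in $u[T']$, and by uniqueness $\chi(u[T'])=x\in P_u$. The other direction is symmetric.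

(2) If both words are empty there is nothing to prove. Otherwise suppose $\chi(u[T^p\wedge T^q])$ is $x$, in the copy of $T^p$. Name $x$ by a constant in the component $T^p$. Apply Lemma 4 with components $P_u$ resp. $P_{u'}$, the single root node of $T^p\wedge T^q$, $(T^p,x)$ and $T^q$. The edge patterns agree since $[u]=[u']$ includes the last direction. So the same leaf $x$ of the copy of $T^p$ satisfies $\varphi$ in $u'[T^p\wedge T^q]$, and by uniqueness it is the chosen one. The same argument works for $T^q$, and with $u,u'$ exchanged. $\square$

*Proof of Theorem 1 from Proposition 7.*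

**Step 1: follow the choice.** We define $d_1,d_2,\dots$ inductively, with $y_n,c_n$ as in Section 1 and $u_n=c_1\cdots c_n$, keeping the invariant that $\chi(u_n[T^{y_n}])$ lies in the hole part. For $n=0$ this is trivial. Given the invariant at $n$, let $p=\tau(d_1\cdots d_n0)$, $q=\tau(d_1\cdots d_n1)$ and $T'=T^p\wedge T^q$. By (C1), $a(p,q)=y_n$, so $T'\equiv_mT^{y_n}$. By Lemma 8(1), $\chi(u_n[T'])=d_1\cdots d_nz$ with $z\in T'$. The root of $T'$ is not a leaf, so $z\ne\varepsilon$. Let $d_{n+1}$ be the first letter of $z$. Then $c_{n+1}[T^{y_{n+1}}]=T'$: if $d_{n+1}=0$ then $c_{n+1}=(0,q)$ and $y_{n+1}=p$, and the other case is alike. So $u_{n+1}[T^{y_{n+1}}]=u_n[T']$, and the chosen leaf lies in the new hole part.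

**Step 2: the walk is ultimately periodic.** This is needed to get a tree in $\mathcal B$. By Lemma 8(2), $d_{n+1}$ depends only on $[u_n]$ (or the emptiness of $u_n$) and on $(p,q)$, and $(p,q)$ depends only on the state of the automaton after reading $d_1\cdots d_n$. Since $[u_{n+1}]=[u_n][c_{n+1}]$, the pair ($[u_n]$, automaton state) evolves deterministically in a finite set. So $c=c_1c_2\cdots$ is ultimately periodic. By Lemma 6, $T(c)\in\mathcal B$, and all $T(c_{n+1}c_{n+2}\cdots)\in\mathcal B$.

**Step 3: the contradiction.** By (C2), $T(c_{n+1}c_{n+2}\cdots)\equiv_mT^{y_n}$. Since $T(c)=u_n[T(c_{n+1}c_{n+2}\cdots)]$, Lemma 8(1) and the invariant show that $\chi(T(c))$ lies in the hole part, i.e. extends $d_1\cdots d_n$. This holds for every $n$, which is impossible for a single node. $\square$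

Everything now rests on Proposition 7.

## 6. Constant labelings are not enough

The first thing to try is a constant labeling. It works if some $\{h\}$ is closed, i.e. $a(h,h)=h$ and $\pi(w)=h$ for all $w$ over $\{0,1\}\times\{h\}$. The running example of Section 1 shows that for large $m$ there is no such $h$, because it is the shadow of a definable property.

For a tree $T$ of finite rank in which every node has $0$ or $2$ children, define $\rho(T)\in\{0,1\}$: if the leftmost path of $T$ ends in a leaf, $\rho(T)=0$; if $0^\omega\in[T]$, then $\rho(T)=1$ iff $\rho(T_{0^j1})=0$ for infinitely many $j$.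

*This recursion is well-founded.* Let $T$ have rank $\le n$. If $n=0$, there are no infinite branches and $\rho(T)=0$. Suppose $0^\omega\in[T]$, and let $i<n$ be such that $0^\omega\in[D^i(T)]\setminus[D^{i+1}(T)]$. For large $j$, $0^\omega$ is the only branch of $D^i(T)$ through $0^j$, so by (1) $T_{0^j1}$ has rank $\le i\le n-1$. Thus $\rho(T)$ is determined by values on trees of rank $\le n-1$, apart from finitely many $j$, which do not matter. On the combs, $\rho(Q_j)=j\bmod2$: the trees hanging off the spine of $Q_{j+1}$ are all $Q_j$, so $\rho(Q_{j+1})=1$ iff $\rho(Q_j)=0$.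

*It is MSO-definable on $\mathcal B$.* Consider sets $Z\subseteq T$ such that for every node $v$: $v\in Z$ iff the leftmost path from $v$ is infinite and infinitely many of the nodes $v0^j1$ are outside $Z$. This is expressible in MSO ("infinitely many" means: after each node $v0^i$ of the path there is a further one). The set $\{v:\rho(T_v)=1\}$ is such a $Z$, and by induction on the rank of $T_v$, as in the previous paragraph, it is the only one. So $\rho(T)=1$ iff some such $Z$ contains the root.

*It follows the running example.* Clearly $\rho(T\wedge T')=\rho(T)$. For $w=(d_1,k_1)(d_2,k_2)\cdots$ ultimately periodic, the leftmost path of $T(w)$ enters the first off-tree $T^{k_i}$ with $d_i=1$, so $\rho(T(w))=\rho(T^{k_i})$; if all $d_i=0$, then $\rho(T(w))=1$ iff infinitely many $T^{k_i}$ have $\rho=0$.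

So if $m$ is at least the quantifier rank of a sentence defining $\rho$, then $\rho$ is a function on $H$, and $\rho(\pi((0,h)^\omega))=1-\rho(h)$. No $\{h\}$ is closed. A constant labeling breaks (C2) along the branch $0^\omega$.

## 7. A minimal closed set

The substitute for a closed singleton is a smallest closed set. From now on fix a minimal non-empty closed $A\subseteq H$. Put $\Sigma_A=\{0,1\}\times A$ and $S_A=\{[u]:u\in\Sigma_A^+\}$, a finite semigroup acting on $A$ by $[u]h=u\cdot h$. For $C=[u]\in S_A$ put
$$C^\omega=\pi(u^\omega)\in A,$$
which is well defined by Lemma 5(3). From $\pi(uw)=u\cdot\pi(w)$ and $(u^n)^\omega=u^\omega$ we get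
$$C\cdot C^\omega=C^\omega,\qquad (C^n)^\omega=C^\omega\quad(n\ge1).\tag{3}$$
And by Lemma 5(3),
$$\text{if }u_i\in\Sigma_A^+\text{ and }[u_i]=e\text{ for all }i\ge1,\text{ then }\pi(u_1u_2\cdots)=e^\omega.\tag{4}$$

**Lemma 9.**
1. $a(A,A)=A$.
2. For $b\in A$ let $W_0=\{b\}$ and $W_{j+1}=W_j\cup a(W_j,W_j)\cup\{\pi(w):w\in(\{0,1\}\times W_j)^\omega\}$. Then $\bigcup_jW_j=A$.
3. For all $a_0,b\in A$ there is $C\in S_A$ with $Cb=a_0$.

*Proof.* (1) $A_1=a(A,A)\subseteq A$ is non-empty, and it is closed: $a(A_1,A_1)\subseteq a(A,A)=A_1$, and for $w=(d,k)w'$ over $A_1$ we have $\pi(w)=(d,k)\cdot\pi(w')\in a(A,A)$, because $k,\pi(w')\in A$. Minimality gives $A_1=A$.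

(2) All $W_j\subseteq A$ since $A$ is closed. As $A$ is finite, the increasing sequence stabilizes, at a non-empty closed subset of $A$, which is $A$.

(3) First we show, by induction on the least $j$ with $y\in W_j$, that there is a possibly empty $u\in\Sigma_A^*$ with $u\cdot b=y$. If $y=b$, take $u$ empty. If $y=a(p,q)$ with $p,q\in W_{j-1}$ and $p=v\cdot b$, then $y=(0,q)\cdot p=(0,q)v\cdot b$. If $y=\pi((d,k)w')$ with all off-types in $W_{j-1}$ and $k=v\cdot b$, then by (2)
$$y=(d,k)\cdot\pi(w')=(1-d,\pi(w'))\cdot k=(1-d,\pi(w'))v\cdot b,$$
where $\pi(w')\in A$. To get a non-empty word for $a_0$, write $a_0=a(p,q)$ with $p,q\in A$ by part 1 and $p=v\cdot b$; then $a_0=(0,q)v\cdot b$. $\square$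

**Definition.** The *rank of $y$ for target $b$* is the least $j$ with $y\in W_j$. It is $0$ iff $y=b$.

This suggests how to build $\tau$. Label the root, split labels by $a$, and on each branch try to reach a fixed target $b$. From any $y\ne b$, unfold the reason why $y\in W_j$: either as $a(p,q)$, or as $\pi(w)$, laying out a spine. Each time a branch leaves a spine, the rank drops. So a branch either follows one spine forever, and then (C2) holds by the choice of $w$, or it meets $b$, and we start again. The problem is the branches that meet the target infinitely often.

**Where this stops.** Suppose a branch meets $b$ at times $n_0<n_1<\cdots$. The blocks $C_j=[c_{n_j+1}\cdots c_{n_{j+1}}]$ satisfy $C_jb=b$. We need $\pi(c_{n_0+1}c_{n_0+2}\cdots)=b$. But $Cb=b$ does not imply $C^\omega=b$. In the running example, sort non-empty words into four classes: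

* $I_1$: all directions $0$, some off-label $0$. It acts as the identity, and $I_1^\omega=1$.
* $I_0$: all directions $0$, all off-labels $1$. It acts as the identity, and $I_0^\omega=0$.
* $J_i$ ($i=0,1$): some direction is $1$, and the first such letter has off-label $i$. It acts as the constant $i$, and $J_i^\omega=i$.

The products are $I_iJ_j=J_j$, $J_jC=J_j$, $I_0I_0=I_0$ and $I_1I_i=I_iI_1=I_1$. The class $I_1$ fixes the label $0$, yet $I_1^\omega=1$. On the other hand, suppose between two visits to $0$ the branch also visits $1$. The block then factors as $DD'$ with $D'0=1$ and $D1=0$, which forces $D'=J_1$, $D=J_0$, $DD'=J_0$; and $J_0^\omega=0$, as required. A detour through a second label has cured the problem. The next section finds, in general, a list of labels to visit that has this effect.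

## 8. Detours that force the limit value

**Definition.** A pair $(X,M)$ with $\emptyset\ne X\subseteq A$ and $M$ a non-empty subsemigroup of $S_A$ is *good* if for all $C\in M$ we have $CX\subseteq X$ and $C^\omega\in X$, and for all $x,x'\in X$ there is $C\in M$ with $Cx'=x$.

By Lemma 9(3), $(A,S_A)$ is good. In the running example $(\{0,1\},\{I_0,I_1,J_0,J_1\})$ is good in this sense, and so is $(\{0\},\{J_0\})$; but $(\{0\},\{C:C0=0\})$ is not, because of $I_1$. If $(\{y\},M)$ is good, then every $C\in M$ has $C^\omega=y$. So we want to shrink $X$ to one point. This takes two lemmas: one produces an order, and the other uses it to find the detour.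

An *$M$-congruence* on $X$ is an equivalence relation preserved by all $C\in M$; then $M$ acts on the quotient. $M^1$ denotes $M$ with an identity adjoined.

**Lemma 10.** Let $(X,M)$ be good with $|X|\ge2$. There are an $M$-congruence $E\neq X^2$ on $X$ and a partial order $\le$ on $Y=X/E$ such that all $C\in M$ act monotonically on $Y$ and the comparability graph of $(Y,\le)$ is connected.

*Proof.* Let $E$ be a maximal proper $M$-congruence (equality is proper, as $|X|\ge2$). Then $|Y|\ge2$, and the only $M$-congruences on $Y$ are equality and $Y^2$. If all $C\in M$ are constant on $Y$, any linear order will do. Otherwise let $\mu\ge2$ be the minimum of $|CY|$ over those $C\in M$ that are non-constant on $Y$.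

**Step 1: there is an idempotent $e\in M$ with $|eY|=\mu$.** We want an idempotent because its $\omega$-power will single out a point of its image. Take $C\in M$ with $|CY|=\mu$. Suppose $CDC$ were constant on $Y$ for every $D\in M^1$. The equivalence generated by all pairs $(DCy,DCy')$ with $D\in M^1$, $y,y'\in Y$ is an $M$-congruence. It is not equality, since $C$ is non-constant. It is contained in $\ker C=\{(z,z'):Cz=Cz'\}$ by our supposition. As it must be $Y^2$, $\ker C=Y^2$, a contradiction. So $CDC$ is non-constant for some $D\in M^1$. Since $CDCY\subseteq CY$ and $|CDCY|\ge\mu$, we get $CDCY=CY$. Put $F=CD\in M$. Then $FY\subseteq CY$ and $F(CY)=CY$, so an idempotent power $e$ of $F$ (one exists, as $M$ is finite) satisfies $eY=CY$.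

Among the idempotents $e\in M$ with $|eY|=\mu$ choose one that is minimal for the order $e'\le e\iff ee'=e'e=e'$. Let $U=eY$ and $t=[e^\omega]_E\in Y$, which makes sense since $e^\omega\in X$. By (3), $et=t$, so $t\in U$.

**Step 2: if $D\in M^1$ and $g=eDe$ is non-constant on $Y$, then $gt=t$.** This is how $t$ is distinguished from the other points of $U$. We have $gY\subseteq U$ and $|gY|\ge\mu=|U|$, so $gY=U$. Also $gU=geY=gY=U$, so $g$ permutes $U$. Some power $g^k$, $k\ge1$, is idempotent. It satisfies $eg^k=g^ke=g^k$, i.e. $g^k\le e$, and $g^kY=U$, so $g^k=e$ by minimality of $e$. By (3), $e^\omega=(g^k)^\omega=g^\omega$, hence $ge^\omega=gg^\omega=g^\omega=e^\omega$, and $gt=t$.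

**Step 3: define the relation.** We put $t$ below every point of $U$ and spread this by $M$. Let $\le$ be the reflexive-transitive closure on $Y$ of
$$\{(Dt,Du):D\in M^1,\ u\in U\}.$$
It is preserved by $M$, so all $C\in M$ are monotone for it.

**Step 4: if $u\in U$ and $u\ne t$, then $u\not\le t$.** This will give antisymmetry. Suppose $u=b_0,\dots,b_n=t$ with $(b_i,b_{i+1})=(D_it,D_iu_i)$, $D_i\in M^1$, $u_i\in U$. Put $g_i=eD_ie$. Since $et=t$ and $eu_i=u_i$, we have $eb_i=g_it$ and $eb_{i+1}=g_iu_i$. If $g_i$ is constant on $Y$, then $eb_{i+1}=eb_i$. If it is not, then $eb_i=t$ by Step 2. Now $eb_0=eu=u\neq t$. Inductively, if $eb_i=u\ne t$, then $g_i$ must be constant, so $eb_{i+1}=u$. Thus $eb_n=u$; but $eb_n=et=t$, a contradiction.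

**Step 5: $\le$ is a connected partial order.** The relation $\le\cap\ge$ is an $M$-congruence on $Y$. Choose $u\in U\setminus\{t\}$, which is possible as $|U|=\mu\ge2$. By Step 4 the pair $(t,u)$ is not in $\le\cap\ge$, so this congruence is equality, and $\le$ is a partial order. The equivalence generated by $\le$ is an $M$-congruence containing $(t,u)$, so it is $Y^2$; that is, the comparability graph is connected. $\square$

In the running example, $E$ is equality and $\mu=2$. The idempotents with image of size $2$ are $I_0$ and $I_1$, and $I_1\le I_0$; so $e=I_1$, $t=1$, and the order is $1<0$.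

**Lemma 11.** Let $(X,M)$ be good with $|X|\ge2$, and $E,Y,\le$ as in Lemma 10. Let $X^+$ be a $\le$-maximal and $X^-$ a $\le$-minimal $E$-class, and let
$$M'=\{DD':D,D'\in M,\ D'X^+\subseteq X^-,\ DX^-\subseteq X^+\}.$$
Then $X^+\neq X^-$, and $(X^+,M')$ is good with $|X^+|<|X|$. Moreover, for $D\in M$, $x\in X^+$, $v\in X^-$: $Dv=x$ implies $DX^-\subseteq X^+$, and $Dx=v$ implies $DX^+\subseteq X^-$.

*Proof.* **Step 1: the easy parts.** A class that is both maximal and minimal would be isolated in the comparability graph, which is impossible as $|Y|\ge2$; so $X^+\ne X^-$. Also $|X^+|<|X|$ since $|Y|\ge2$. The "moreover" part holds because $E$ is an $M$-congruence, so $D$ maps a class into a class.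

$M'$ is closed under products: $(D_1D_1')(D_2D_2')=D_1(D_1'D_2D_2')$, and $D_1'D_2D_2'\in M$ maps $X^+$ into $X^-$. Clearly $CX^+\subseteq X^+$ for $C\in M'$. For transitivity (which also gives $M'\ne\emptyset$), let $x,x'\in X^+$. Pick $v\in X^-$ and, since $(X,M)$ is good, $D,D'\in M$ with $Dv=x$ and $D'x'=v$. By the "moreover" part $DD'\in M'$, and $DD'x'=x$.

It remains to show $C^\omega\in X^+$ for $C=DD'\in M'$ (with $D,D'$ as in the definition of $M'$).

**Step 2: reduce to $C$ with a fixed point in $X^+$.** Since $C$ maps the finite set $X^+$ into itself, there are $b\in X^+$ and $k\ge1$ with $C^kb=b$. By (3), $C^\omega=(C^k)^\omega$, and $C^k=D\cdot(D'C^{k-1})$ is a factorization of the required form, with $D'C^{k-1}$ read as $D'$ if $k=1$. So we may assume $Cb=b$. Put $v=D'b\in X^-$, $\zeta=C^\omega\in X$, $\eta=D'\zeta\in X$. Then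
$$b\xrightarrow{D'}v\xrightarrow{D}b,\qquad \zeta\xrightarrow{D'}\eta\xrightarrow{D}\zeta,$$
since $Dv=Cb=b$ and $D\eta=C\zeta=\zeta$ by (3). So $D'$ and $D$ carry the pair $(b,\zeta)$ to $(v,\eta)$ and back.

**Step 3: zigzag distance.** We show that $[b]=[\zeta]$ by shortening a zigzag between them. On $Y$ let
$$P_k^+=\{(y,z):\exists\, y=a_0\le a_1\ge a_2\le\cdots a_k=z\},\qquad P_k^-=\{(y,z):\exists\, y=a_0\ge a_1\le a_2\ge\cdots a_k=z\}$$
($k$ alternating steps), with $P_0^\pm$ equality. These relations are preserved by $M$, as $M$ acts monotonically. Since $\le$ is reflexive, $P_k^+\subseteq P_{k+1}^+$; and since the comparability graph is finite and connected, with trivial steps inserted where needed, $P_K^+=Y^2$ for some even $K$. In particular $([b],[\zeta])\in P_K^+$.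

**Step 4: each round trip saves two steps.** Suppose $([b],[\zeta])\in P_k^+$ with $k\ge2$ even. Since $[b]=X^+$ is maximal, the first step upward is trivial, $a_1=[b]$; so $([b],[\zeta])\in P_{k-1}^-$. Applying $D'$ gives $([v],[\eta])\in P_{k-1}^-$. Since $[v]=X^-$ is minimal, the first step downward is trivial; so $([v],[\eta])\in P_{k-2}^+$. Applying $D$ gives $([b],[\zeta])\in P_{k-2}^+$. Descending from $K$ to $0$ we get $[\zeta]=[b]$, i.e. $C^\omega=\zeta\in X^+$. $\square$

In the running example $X^+=\{0\}$, $X^-=\{1\}$ and $M'=\{J_0J_1\}=\{J_0\}$, as found by hand.

**Iteration.** Start with $(X_0,M_0)=(A,S_A)$ and apply Lemma 11 as long as $|X_i|\ge2$. We obtain good pairs $(X_0,M_0),\dots,(X_r,M_r)$, $r\ge0$, with $X_{i+1}=X_i^+$, $M_{i+1}=M_i'$, and $X_r=\{y^*\}$ a singleton. Fix $v_i\in X_i^-$ for $i<r$, and define lists of elements of $A$ by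
$$\mathcal L_0=\text{empty},\qquad \mathcal L_{i+1}=\mathcal L_i,\ v_i,\ \mathcal L_i.$$
For instance $\mathcal L_2=v_0,v_1,v_0$. These are the detours:

**Lemma 12.**
1. Let $y_s,\dots,y_t\in A$ ($s<t$) and $c_{s+1},\dots,c_t\in\Sigma_A$ with $y_n=c_{n+1}\cdot y_{n+1}$ for $s\le n<t$. Suppose $y_s,y_t\in X_i$, and the entries of $\mathcal L_i$ occur, in order, among the $y_n$ at times strictly increasing and strictly between $s$ and $t$. Then $[c_{s+1}\cdots c_t]\in M_i$.
2. If $u_j\in\Sigma_A^+$ and $[u_j]\in M_r$ for all $j\ge1$, then $\pi(u_1u_2\cdots)=y^*$.

*Proof.* (1) Induction on $i$. For $i=0$ the claim is trivial, as $M_0=S_A$. For $i+1$ let $t'$ be the time of the middle entry $v_i$ of $\mathcal L_{i+1}$. We have $y_s,y_t\in X_{i+1}\subseteq X_i$ and $y_{t'}=v_i\in X_i$, and $\mathcal L_i$ occurs in order strictly between $s$ and $t'$ and strictly between $t'$ and $t$. By induction $D=[c_{s+1}\cdots c_{t'}]$ and $D'=[c_{t'+1}\cdots c_t]$ lie in $M_i$. Moreover $Dv_i=y_s\in X_i^+$, and $D'y_t=v_i\in X_i^-$ with $y_t\in X_i^+$. By the "moreover" part of Lemma 11, $DX_i^-\subseteq X_i^+$ and $D'X_i^+\subseteq X_i^-$; so $DD'\in M_i'=M_{i+1}$.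

(2) By Ramsey's theorem, applied to the classes of the products $u_{i+1}\cdots u_j$, we can group $u_1u_2\cdots=x_0x_1x_2\cdots$ with each $[x_j]\in M_r$ and $[x_j]=e$ for $j\ge1$. By (4), $\pi(x_1x_2\cdots)=e^\omega\in X_r$, so it is $y^*$. And $[x_0]y^*=y^*$ because $[x_0]X_r\subseteq X_r$. Hence $\pi(u_1u_2\cdots)=[x_0]\cdot\pi(x_1x_2\cdots)=y^*$. $\square$

## 9. The automaton that writes the labeling

*Proof of Proposition 7.* We take the minimal closed $A$ fixed in Section 7.

**Step 1: it suffices to check (C2) infinitely often.** Suppose (C1) holds. Then $y_n=c_{n+1}\cdot y_{n+1}$ on every path, and $\pi(c_{n+1}c_{n+2}\cdots)=c_{n+1}\cdot\pi(c_{n+2}\cdots)$. So if (C2) holds at $n+1$, it holds at $n$. Hence on each path we only need (C2) for infinitely many $n$.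

**Step 2: targets and justifications.** Let $b_0,\dots,b_{s-1}$ be the list $\mathcal L_r$ followed by $y^*$, with indices modulo $s$ ($s\ge1$). Use the rank for target $b_i$ from Lemma 9(2). For each $i$ and each $y\ne b_i$, of rank $j\ge1$ for target $b_i$, fix a justification. It is either a pair with $y=a(p,q)$ and $p,q$ of rank $<j$, or an $\omega$-word $w=w^{i,y}$ with $y=\pi(w)$ and all off-types $k$ in $w$ of rank $<j$. In the second case we take $w$ ultimately periodic; by Lemma 6 this is possible with no new letters. For each $y\in A$ also fix some $(p,q)\in A^2$ with $a(p,q)=y$, by Lemma 9(1).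

**Step 3: the automaton.** It has these states, labels, and transitions.

* $\mathrm{start}(i,y)$, with label $y$: the target $b_i$ has just been activated. For the fixed decomposition $y=a(p,q)$, the children $0,1$ get the states $N_i(p),N_i(q)$ defined next.
* $N_i(z)$ stands for $\mathrm{start}(i+1,z)$ if $z=b_i$. Otherwise it is $\mathrm{run}(i,z)$ or $\mathrm{spine}(i,z,w^{i,z})$, according to the kind of justification of $z$ for target $b_i$.
* $\mathrm{run}(i,y)$, with label $y=a(p,q)$ (the justification): the children get $N_i(p),N_i(q)$.
* $\mathrm{spine}(i,y,w')$, where $w'$ is a tail of $w^{i,y}$, with label $\pi(w')$. Write $w'=(d,k)w''$. Child $1-d$ gets $N_i(k)$. Child $d$ has label $\pi(w'')$; its state is $\mathrm{start}(i+1,b_i)$ if $\pi(w'')=b_i$, and otherwise $\mathrm{spine}(i,y,w'')$.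

There are finitely many states, since ultimately periodic words have finitely many tails. The root has state $\mathrm{start}(0,y^*)$. A state $N_i(z)$ always has label $z$, and all labels lie in $A$. So (C1) holds in start and run states by construction, and in spine states because $\pi(w')=(d,k)\cdot\pi(w'')$.

In the running example $y^*=0$, $v_0=1$, and the targets are $b_0=1$, $b_1=0$. We may use the justifications $0=\pi((0,1)^\omega)$ for target $1$ and $1=\pi((0,0)^\omega)$ for target $0$, and the decompositions $0=a(0,1)$, $1=a(1,0)$. From $\mathrm{start}(0,0)$ the automaton lays a spine of $0$s along direction $0$; each right child gets label $1$, meets the target, and becomes $\mathrm{start}(1,1)$, from which a spine of $1$s is laid whose right children become $\mathrm{start}(0,0)$. This is the parity labeling of Section 1.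

Now fix a path. The index $i$ changes only on entering a start state.

**Step 4: (C2) on a path that visits only finitely many start states.** After the last one, the index $i$ is fixed, and all states are of the form $\mathrm{run}(i,y)$ or $\mathrm{spine}(i,y,w')$. A move from a run state, or from a spine state to its child $1-d$, strictly decreases the rank of the parameter $y$ for target $b_i$; a move along a spine (to child $d$) keeps the parameter. So from some time $N$ on, the path moves along a single spine. If the state at time $N$ is $\mathrm{spine}(i,y,w')$, then the siblings passed carry the off-types of $w'$, so $c_{N+1}c_{N+2}\cdots=w'$. For $n\ge N$ the label $y_n$ is $\pi$ of the tail of $w'$ after $n-N$ letters, which is $\pi(c_{n+1}c_{n+2}\cdots)$. So (C2) holds for all $n\ge N$.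

**Step 5: (C2) on a path that visits infinitely many start states.** Here the detours come in. A start state other than the one at the root is entered exactly when the current target $b_i$ is met as a label; the next target is then $b_{i+1}$, and it is met at a strictly later time. So the labels $b_0,b_1,\dots,b_{s-1},b_0,\dots$ are met in this order, at the strictly increasing times of the non-root start states. Let $n_0<n_1<\cdots$ be the times at which $b_{s-1}=y^*$ is met as the target with index $s-1$. Strictly between $n_j$ and $n_{j+1}$ the entries of $\mathcal L_r$ are met in order, and $y_{n_j}=y_{n_{j+1}}=y^*\in X_r$. By (C1), $y_n=c_{n+1}\cdot y_{n+1}$ throughout. By Lemma 12(1), $[c_{n_j+1}\cdots c_{n_{j+1}}]\in M_r$ for every $j$. By Lemma 12(2), $\pi(c_{n_j+1}c_{n_j+2}\cdots)=y^*=y_{n_j}$ for every $j$. So (C2) holds at infinitely many $n$, and by Step 1 at all $n$.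

This proves Proposition 7. With Section 5 it proves Theorem 1, and hence the conjecture and Corollary 3. $\blacksquare$
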